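
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A MAD family of size $\omega_1$ whose Vietoris hyperspace is not pseudocompact}


\begin{abstract}
A maximal almost disjoint family $\mathcal A$ is called pseudocompact if the Vietoris hyperspace of its Isbell--Mr\'owka space is pseudocompact. We show that it is consistent with $\mathsf{ZFC}$ that there is a MAD family of size $\omega_1$ which is not pseudocompact; the continuum can be any cardinal $\lambda\ge\omega_2$ that satisfies $\lambda^\omega=\lambda$ in a suitable ground model. The family is an array with $\omega_1$ columns, added row by row by a finite support ccc iteration. A variant gives, for any prescribed regular uncountable $\kappa$, a model of $\mathfrak p=\mathfrak a=\kappa<\mathfrak c$ with a non-pseudocompact MAD family of size $\kappa$.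
\end{abstract}

\section{The question}

\subsection*{Definitions}

Let $N$ be a countably infinite set. An \emph{almost disjoint} (AD) family on $N$ is an infinite family $\mathcal A$ of infinite subsets of $N$ such that $a\cap b$ is finite for all distinct $a,b\in\mathcal A$. It is \emph{maximal} (MAD) if no AD family on $N$ properly contains it; equivalently, if every infinite $y\subseteq N$ has infinite intersection with some member of $\mathcal A$. The choice of $N$ is immaterial, and one usually takes $N=\omega$.

The \emph{Isbell--Mr\'owka space} $\Psi(\mathcal A)$ is the set $N\cup\mathcal A$, topologized as follows: points of $N$ are isolated, and the basic neighborhoods of $a\in\mathcal A$ are the sets $\{a\}\cup(a\setminus F)$ with $F$ finite. Finite subsets of $\Psi(\mathcal A)$ are closed, $N$ is dense, and for $y\subseteq N$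
\begin{equation}\label{eq:closure}
\mathrm{cl}(y)=y\cup\{a\in\mathcal A: a\cap y\text{ is infinite}\}.
\end{equation}

For a space $X$, the \emph{Vietoris hyperspace} $\exp(X)$ is the set of nonempty closed subsets of $X$ with the topology generated by the sets
\[
\langle U_1,\dots,U_n\rangle=\{F\in\exp(X): F\subseteq U_1\cup\dots\cup U_n,\ F\cap U_i\ne\emptyset\text{ for each }i\},
\]
where $U_1,\dots,U_n$ are open in $X$.

A space $Z$, Tychonoff or not, is \emph{pseudocompact} if every locally finite family of nonempty open subsets of $Z$ is finite. Equivalently, every sequence $(U_n:n\in\omega)$ of nonempty open sets has an \emph{accumulation point}, a point each of whose neighborhoods meets $U_n$ for infinitely many $n$. Indeed, if an infinite family is locally finite, then any sequence of distinct members of it has no accumulation point. Conversely, if $(U_n)$ has no accumulation point, then each set occurs in it only finitely often, since a point of a set repeated infinitely often is an accumulation point; so $\{U_n:n\in\omega\}$ is infinite and locally finite. We need this general meaning because $\exp(\Psi(\mathcal A))$ is in general not Tychonoff. A MAD family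 $\mathcal A$ is called \emph{pseudocompact} if $\exp(\Psi(\mathcal A))$ is pseudocompact.

\subsection*{What the definition measures}

For the space $\Psi(\mathcal A)$ itself, pseudocompactness is exactly maximality. Suppose that $\mathcal A$ is MAD and each $U_n\neq\emptyset$ is open; pick $k_n\in U_n\cap N$. If some $k$ equals $k_n$ for infinitely many $n$, it is an accumulation point. Otherwise $\{k_n:n\in\omega\}$ is infinite, so it has infinite intersection with some $a\in\mathcal A$, and $a$ is an accumulation point. Conversely, if $y$ is infinite and almost disjoint from every member of $\mathcal A$, the singletons of points of $y$, enumerated without repetition, have no accumulation point, because $a\in\mathcal A$ has the neighborhood $\{a\}\cup(a\setminus y)$.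

In the hyperspace, points are replaced by finite sets. If $F\subseteq N$ is finite and nonempty, then $\{F\}=\langle\{s\}:s\in F\rangle$ is open, and such $F$ are dense in $\exp(\Psi(\mathcal A))$: given a nonempty set $\langle U_1,\dots,U_n\rangle$, choose a point of $N$ in each $U_i$. Hence $\exp(\Psi(\mathcal A))$ is pseudocompact if and only if every sequence $(F_n)$ of nonempty finite subsets of $N$ has an accumulation point, that is, a nonempty closed $Z$ such that every neighborhood of $Z$ contains $F_n$ for infinitely many $n$.

Suppose that the $F_n$ are pairwise disjoint and that $Z$ is an accumulation point. Then $Z\subseteq\mathcal A$, because for $k\in Z\cap N$ the neighborhood $\langle\Psi(\mathcal A),\{k\}\rangle$ contains at most one $F_n$. Two further necessary conditions on $Z$ pull in opposite directions.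
\begin{itemize}
\item \emph{$Z$ must be small:} if $a_1,\dots,a_r\in Z$, then infinitely many $F_n$ meet all of $a_1,\dots,a_r$ simultaneously.
\item \emph{$Z$ must be large:} if $U\supseteq Z$ is open, then infinitely many $F_n$ lie entirely inside $U$.
\end{itemize}
For singletons $F_n=\{k_n\}$ there is no conflict: by maximality some $a\in\mathcal A$ contains infinitely many $k_n$, and $Z=\{a\}$ is an accumulation point. When $|F_n|\to\infty$ the two demands may conflict.

\subsection*{The problem and the results}

Write $\mathfrak c=2^{\omega}$ and let $\mathfrak a$ be the least size of a MAD family. A family $\mathcal F$ of infinite subsets of $\omega$ has the \emph{strong finite intersection property} if every finite subfamily has infinite intersection; $\mathfrak p$ is the least size of such a family without an infinite \emph{pseudointersection}, that is, an infinite set almost contained in each member. The following are recorded in \cite{thesis}: if $\mathfrak p=\mathfrak c$, then every MAD family is pseudocompact; in the Cohen model there is a pseudocompact MAD family of size $\omega_1$; and it is consistent that there is a non-pseudocompact MAD family of size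 $\omega_2<\mathfrak c$. The problem posed there is:
\begin{quote}
Is it consistent with $\mathsf{ZFC}$ that there is a MAD family of size $\omega_1$ which is not pseudocompact?
\end{quote}
Since MAD families are uncountable, this asks whether the conflict can occur in a family of the smallest conceivable size. Under $\mathsf{CH}$ it cannot, because then $\mathfrak p=\mathfrak c$. So $\mathfrak c\ge\omega_2$ is necessary. The answer is yes.

\begin{theorem}\label{thm:A}
Let $V_0\models\mathsf{ZFC}+\mathsf{CH}+2^{\omega_1}=\omega_2$, and let $\lambda\ge\omega_2$ satisfy $\lambda^\omega=\lambda$ in $V_0$. Then there is a ccc forcing extension of $V_0$ in which $\mathfrak c=\lambda$ and there is a MAD family of size $\omega_1$ that is not pseudocompact. Moreover, in this extension, for every cardinal $\mu$ there is a MAD family of size $\mu$ if and only if there is a non-pseudocompact one of size $\mu$.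
\end{theorem}

Over a model of $\mathsf{GCH}$, every $\lambda\ge\omega_2$ of uncountable cofinality satisfies $\lambda^\omega=\lambda$. So $\mathfrak c$ can take any value allowed by $\mathsf{ZFC}+\neg\mathsf{CH}$.

\begin{theorem}\label{thm:B}
Let $\kappa$ be regular uncountable and suppose $2^\kappa=2^\omega=\lambda$ in $V$ (so $\kappa<\lambda$). Then there is a ccc extension of $V$ in which
\[
\mathfrak p=\mathfrak a=\kappa<\mathfrak c=\lambda ,
\]
there is a non-pseudocompact MAD family of the least possible size $\kappa=\mathfrak a$, and for every cardinal $\mu$ there is a MAD family of size $\mu$ if and only if there is a non-pseudocompact one of size $\mu$.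
\end{theorem}

The hypothesis can be met for every regular uncountable $\kappa$: over a model of $\mathsf{GCH}$ add $\lambda$ Cohen reals, where $\mathrm{cf}(\lambda)>\kappa$. The theorem is sharp in the following sense. A non-pseudocompact MAD family can exist only if $\mathfrak p<\mathfrak c$, and its size is at least $\mathfrak a\ge\mathfrak p$ (see Lemma~\ref{lem:pa}); Theorem~\ref{thm:B} realizes $|\mathcal A|=\mathfrak a=\mathfrak p=\kappa$ for every regular uncountable $\kappa$.

Section~\ref{sec:array} finds the combinatorial shape of the family, Section~\ref{sec:forcing} forces a family of that shape to be maximal, and Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems.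

\section{Rows, columns and branches}\label{sec:array}

From now on, until Section~\ref{sec:B}, the underlying countable set is the binary tree $N=2^{<\omega}$. Its $m$-th level is $2^m$; we write $2^{<n}=\bigcup_{m<n}2^m$, and $|k|$ for the level of $k\in 2^{<\omega}$. For $x\in2^\omega$ let $b_x=\{x{\restriction}n:n\in\omega\}$ be the branch through $x$; it has exactly one point on each level, and $b_x\cap b_{x'}$ is finite for $x\ne x'$. For $A\subseteq2^{<\omega}$ let $L(A)=\{n:A\cap2^n\ne\emptyset\}$, the \emph{level set} of $A$. The sequence of finite sets that will have no accumulation point is the sequence of levels, $F_n=2^n$.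

\subsection*{The smallest case}

Let $x_0=000\cdots$ and $x_1=111\cdots$, and put
\[
A_0=\{x_0{\restriction}n: n>0\text{ even}\},\qquad A_1=\{x_1{\restriction}n:n\text{ odd}\}.
\]
Consider $2^{<\omega}\cup\{A_0,A_1\}$ with the topology defined as for $\Psi$. In the hyperspace of this space the sequence $(2^n)$ has no accumulation point. For suppose $Z$ is one. As shown above, $Z\cap2^{<\omega}=\emptyset$. The sets $L(A_0)$ and $L(A_1)$ are disjoint, so no level meets both $A_0$ and $A_1$, and $Z$ cannot contain both: it would be too large. Hence $Z=\{A_i\}$ with $i\in\{0,1\}$. Now $A_i\cap b_{x_{1-i}}$ is finite (empty, in fact), so the complement $U$ of $\mathrm{cl}(b_{x_{1-i}})$ is an open set containing $Z$. But $x_{1-i}{\restriction}n\in2^n\setminus U$ for every $n$, so no level lies in $U$: $Z$ is too small.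

Two features made this work. The level sets of $A_0$ and $A_1$ are disjoint, which forces $Z$ to choose; and for each possible choice there is a branch that the chosen set does not touch. What is missing is maximality: the set $\{x_0{\restriction}n:n\text{ odd}\}$ is disjoint from $A_0$ and $A_1$, so more sets are needed.

\subsection*{Why an array}

One cannot simply continue with sets that, like $A_0$ and $A_1$, have at most one point on each level and almost disjoint level sets.

\begin{remark}\label{rem:levels}
Suppose $\mathcal A$ is MAD on $2^{<\omega}$ and $A\in\mathcal A$ has at most one point on each level. Then $L(A)\cap L(A')$ is infinite for some $A'\in\mathcal A$, $A'\ne A$. Indeed, choose a point of $2^n\setminus A$ for each $n\in L(A)$ with $n\ge1$. These points form an infinite set $y$ disjoint from $A$; some $A'\in\mathcal A$ meets $y$ in an infinite set, and then $L(A)\cap L(A')$ is infinite.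
\end{remark}

So the sets will be arranged in an array $A_{\xi,i}$, with rows $\xi<\kappa$ and columns $i$, and almost disjointness of level sets will be required only \emph{within each row}. An accumulation point $Z$ then chooses at most one set from each row; it is a partial choice function $g$. To defeat $g$ we need a branch almost disjoint from every chosen set $A_{\xi,g(\xi)}$.

How can there be such branches when every branch must be met by the family? As in the smallest case, where $b_{x_0}$ could be met only by $A_0$ and $b_{x_1}$ only by $A_1$, we give a branch one \emph{permitted column} in each row. That is, we label certain branches by functions $h$, and we let $A_{\xi,i}$ have infinite intersection with the branch labeled $h$ only if $h(\xi)=i$. A branch labeled $h$ is then almost disjoint from all sets chosen by $g$ as soon as $h(\xi)\ne g(\xi)$ for every $\xi$.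

We isolate the topological part.

\begin{proposition}\label{prop:criterion}
Let $\kappa$ be an infinite cardinal and let $\mathcal A=\{A_{\xi,i}:\xi<\kappa,\ i<\omega_1\}$ be an AD family on $2^{<\omega}$ such that
\begin{itemize}
\item[(a)] $L(A_{\xi,i})\cap L(A_{\xi,j})$ is finite whenever $\xi<\kappa$ and $i\ne j$;
\item[(b)] for every $g:\kappa\to\omega_1$ there is $x\in2^\omega$ such that $b_x\cap A_{\xi,g(\xi)}$ is finite for all $\xi<\kappa$.
\end{itemize}
Then $\exp(\Psi(\mathcal A))$ is not pseudocompact.
\end{proposition}

\begin{proof}
Write $\Psi=\Psi(\mathcal A)$. Each $\{2^n\}=\langle\{s\}:s\in2^n\rangle$ is a nonempty open subset of $\exp(\Psi)$. Suppose $Z$ is an accumulation point of the sequence $(\{2^n\}:n\in\omega)$, so every neighborhood of $Z$ contains $2^n$ for infinitely many $n$.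

If $k\in Z\cap2^{<\omega}$, then $\langle\Psi,\{k\}\rangle$ is a neighborhood of $Z$ that contains $2^n$ only for $n=|k|$. So $Z\subseteq\mathcal A$.

If $A_{\xi,i},A_{\xi,j}\in Z$ with $i\ne j$, then
\[
\big\langle\Psi,\ \{A_{\xi,i}\}\cup A_{\xi,i},\ \{A_{\xi,j}\}\cup A_{\xi,j}\big\rangle
\]
is a neighborhood of $Z$. It contains $2^n$ only for $n\in L(A_{\xi,i})\cap L(A_{\xi,j})$, hence for finitely many $n$ by (a). So for each $\xi$ there is at most one $i$ with $A_{\xi,i}\in Z$. Let $g(\xi)$ be this $i$ if it exists, and $g(\xi)=0$ otherwise. Then $Z\subseteq\{A_{\xi,g(\xi)}:\xi<\kappa\}$.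

Take $x$ as in (b) for this $g$. By \eqref{eq:closure}, $Z\cap\mathrm{cl}(b_x)=\emptyset$, so $U=\Psi\setminus\mathrm{cl}(b_x)$ is an open set containing $Z$ and $\langle U\rangle$ is a neighborhood of $Z$. But $x{\restriction}n\in2^n\setminus U$ for every $n$, so $\langle U\rangle$ contains no $2^n$, a contradiction.
\end{proof}

\subsection*{Why $\omega_1$ columns}

Let $V[G]$ be the extension of the model $V$ in which the sets $A_{\xi,i}$ are constructed. The labels $h$ must be attached to branches in $V$, before the construction starts, since the construction has to respect them from the first row on. The choice function $g$, on the other hand, appears only in $V[G]$. So for every $g\in V[G]$ we need a label $h\in V$ with $h(\xi)\ne g(\xi)$ for all $\xi$; we say that $h$ \emph{avoids} $g$. With countably many columns this would fail: finite support iterations of nontrivial posets of infinite length add Cohen reals over $V$, and a Cohen generic $g:\omega\to\omega$ agrees somewhere with each $h\in\omega^\omega\cap V$, since any finite condition can be extended to agree with $h$ at one more place. With $\omega_1$ columns it is easy: in a ccc extension every $g:\kappa\to\omega_1$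 is bounded everywhere by some $\varphi:\kappa\to\omega_1$ from $V$, and any $h$ that is everywhere larger than $\varphi$ avoids $g$.

There must also be enough branches to carry the labels: we need an injection of the set $H$ of labels into $2^\omega$, that is, $|H|\le\mathfrak c$. This is where the cardinal arithmetic in the two theorems comes from.

\section{Forcing the array}\label{sec:forcing}

\subsection*{Standard facts}

We use the following textbook facts about forcing; see \cite{kunen}. A poset is \emph{Knaster} if every uncountable subset contains an uncountable set of pairwise compatible elements. The \emph{$\Delta$-system lemma} says that any uncountable indexed family of finite sets has an uncountable subfamily in which any two sets have the same intersection, the root.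

\begin{itemize}
\item[(F1)] Knaster posets are ccc; the product of two Knaster posets is Knaster; finite support iterations of ccc posets are ccc; ccc forcing preserves cardinals.
\item[(F2)] Let $P_\kappa$ be a finite support ccc iteration of length $\kappa$, with $\kappa$ regular uncountable. If $\nu<\kappa$ and $Y\subseteq\nu\times\omega$ lies in $V[G]$, then $Y\in V[G_\xi]$ for some $\xi<\kappa$. (A nice name for $Y$ involves at most $|\nu|+\omega<\kappa$ conditions, each with finite support, and $\kappa$ is regular.) In particular, every subset in $V[G]$ of a countable set of $V$ appears at some stage $\xi<\kappa$.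
\item[(F3)] If $P$ is ccc and $g:\kappa\to\omega_1$ lies in $V[G]$, then there is $\varphi:\kappa\to\omega_1$ in $V$ with $g(\xi)\le\varphi(\xi)$ for all $\xi$. (Take a name that is forced to be a function from $\kappa$ to $\omega_1$. By the ccc there are only countably many possible values of $g(\xi)$; let $\varphi(\xi)$ be their supremum.)
\item[(F4)] Let $P$ be ccc with a dense subset of size $\le\lambda$, $\lambda$ an infinite cardinal. Then $P$ forces $2^{\nu}\le(\lambda^{\nu})^V$ for every infinite cardinal $\nu$. (A nice name for a subset of $\nu$ is given by $\nu$ countable antichains in the dense set.)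
\item[(F5)] Let $\langle P_\xi,\dot Q_\xi:\xi<\zeta\rangle$ be a finite support iteration of length $\zeta\le\lambda$, $\lambda$ an infinite cardinal, with $P_\xi\Vdash|\dot Q_\xi|\le\lambda$ for all $\xi<\zeta$. Then $P_\zeta$ has a dense subset of size $\le\lambda$.
\end{itemize}

\noindent To see (F5), fix for each $\xi$ a $P_\xi$-name $\dot e_\xi$ for a surjection from $\lambda$ onto $\dot Q_\xi$, and for each $\alpha<\lambda$ one name $\dot e_\xi(\check\alpha)$ for its value at $\alpha$. Let $\mathcal D_\zeta$ consist of those $p\in P_\zeta$ for which every $p(\xi)$ with $\xi\in\mathrm{supp}(p)$ is the name $\dot e_\xi(\check\alpha)$ for some $\alpha<\lambda$. Since supports are finite, $|\mathcal D_\zeta|\le\lambda$. Density is by induction on $\zeta$. For limit $\zeta$ the support of a condition is bounded, so the induction hypothesis applies. For $\zeta=\xi+1$ and $p\in P_\zeta$, extend $p{\restriction}\xi$ to some $r$ that forces $p(\xi)=\dot e_\xi(\check\alpha)$ for some $\alpha$, then extend $r$ to $r'\in\mathcal D_\xi$; the condition $r'$ followed by $\dot e_\xi(\check\alpha)$ extends $p$.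

\subsection*{The poset for one row}

Fix in $V$ a regular uncountable cardinal $\kappa$, a set $H\subseteq\omega_1^{\kappa}$ of functions $\kappa\to\omega_1$, and an injection $h\mapsto x_h$ of $H$ into $2^\omega$. Write $b_h$ for the branch $b_{x_h}$, and call $h$ its \emph{label}. Since $h\mapsto x_h$ is injective, $b_h\cap b_{h'}$ is finite for $h\ne h'$.

Row $\xi$ will be added at stage $\xi$ of a finite support iteration of length $\kappa$, over the model $V_\xi=V[G_\xi]$ that contains all earlier rows. The new sets $A_{\xi,i}$ ($i<\omega_1$) must be almost disjoint from the earlier sets, must have almost disjoint level sets among themselves, and must respect the labels; subject to this they should meet as much as possible. So a condition is a finite approximation to finitely many of the $A_{\xi,i}$ together with finitely many promises about levels not yet decided.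

Let $R_\xi$ be, in $V_\xi$, the set of all $q=(n_q,D_q,a^q,H_q,B_q)$ such that
\begin{itemize}
\item $n_q\in\omega$, and $D_q\subseteq\omega_1$, $H_q\subseteq H$, $B_q\subseteq\xi\times\omega_1$ are finite;
\item $a^q=(a^q_i:i\in D_q)$, where $a^q_i\subseteq2^{<n_q}$ and $|a^q_i\cap2^m|\le1$ for every $m$.
\end{itemize}
Let $q'\le q$ if
\begin{itemize}
\item[(C1)] $n_{q'}\ge n_q$, $D_{q'}\supseteq D_q$, $H_{q'}\supseteq H_q$, $B_{q'}\supseteq B_q$, and $a^{q'}_i\cap2^{<n_q}=a^q_i$ for $i\in D_q$;
\end{itemize}
and for every $m$ with $n_q\le m<n_{q'}$:
\begin{itemize}
\item[(C2)] $a^{q'}_i\cap2^m\ne\emptyset$ for at most one $i\in D_q$;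
\item[(C3)] if $i\in D_q$, $h\in H_q$ and $h(\xi)\ne i$, then $a^{q'}_i\cap b_h\cap2^m=\emptyset$;
\item[(C4)] if $i\in D_q$ and $(\eta,j)\in B_q$, then $a^{q'}_i\cap A_{\eta,j}\cap2^m=\emptyset$.
\end{itemize}
The order is transitive. Let $q''\le q'\le q$. Clause (C1) for $q''$ and $q$ is immediate. Let $n_q\le m<n_{q''}$. If $m<n_{q'}$, then $a_i^{q''}\cap2^m=a_i^{q'}\cap2^m$ for $i\in D_q$ and (C2)--(C4) hold because $q'\le q$; if $m\ge n_{q'}$, they hold because $q''\le q'$ and $D_{q'}$, $H_{q'}$, $B_{q'}$ contain $D_q$, $H_q$, $B_q$.

If $G(\xi)$ is the $R_\xi$-generic filter over $V_\xi$, put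
\[
A_{\xi,i}=\bigcup\{a^q_i:q\in G(\xi),\ i\in D_q\}\qquad(i<\omega_1).
\]

\begin{lemma}\label{lem:knaster}
$R_\xi$ is Knaster in $V_\xi$.
\end{lemma}

\begin{proof}
If $n_q=n_{q'}$ and $a^q_i=a^{q'}_i$ for all $i\in D_q\cap D_{q'}$, then
\[
(n_q,\ D_q\cup D_{q'},\ a^q\cup a^{q'},\ H_q\cup H_{q'},\ B_q\cup B_{q'})
\]
is a common extension of $q$ and $q'$: no level is added, so (C2)--(C4) are vacuous. Given uncountably many conditions, pass to uncountably many with the same $n_q$, then to uncountably many whose sets $D_q$ form a $\Delta$-system, and then to uncountably many with the same $a^q$ on the root (for fixed $n_q$ there are finitely many possibilities). These are pairwise compatible.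
\end{proof}

There are two ways to extend a condition $q\in R_\xi$.

\smallskip
\noindent\emph{Adding promises.} Any $i<\omega_1$, $h\in H$ and $(\eta,j)\in\xi\times\omega_1$ can be added to $D_q$ (with $a_i=\emptyset$ if $i\notin D_q$), $H_q$ and $B_q$, leaving $n_q$ unchanged. This gives an extension of $q$, since (C2)--(C4) are vacuous.

\smallskip
\noindent\emph{One-point extensions.} Let $i\in D_q$ and let $k\in2^{<\omega}$ satisfy
\begin{equation}\label{eq:onepoint}
|k|\ge n_q,\qquad k\notin A_{\eta,j}\text{ for }(\eta,j)\in B_q,\qquad k\notin b_h\text{ for }h\in H_q\text{ with }h(\xi)\ne i .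
\end{equation}
Replace $n_q$ by $|k|+1$ and $a^q_i$ by $a^q_i\cup\{k\}$. The result is a condition, because $a^q_i\subseteq2^{<n_q}$ has no point on the level of $k$. It extends $q$: $k$ is the only new element, so (C1) and (C2) hold, and (C3) and (C4) follow from \eqref{eq:onepoint}. It forces $k\in A_{\xi,i}$.

\begin{lemma}\label{lem:row}
In $V_\xi[G(\xi)]$ the sets $A_{\xi,i}$ have the following properties, for all $i<\omega_1$.
\begin{itemize}
\item[(A0)] $|A_{\xi,i}\cap2^m|\le1$ for every $m$.
\item[(A1)] $A_{\xi,i}$ is infinite.
\item[(A2)] If $j<\omega_1$ and $j\ne i$, then $L(A_{\xi,i})\cap L(A_{\xi,j})$ is finite.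
\item[(A3)] If $h\in H$ and $h(\xi)\ne i$, then $A_{\xi,i}\cap b_h$ is finite.
\item[(A4)] If $\eta<\xi$ and $j<\omega_1$, then $A_{\xi,i}\cap A_{\eta,j}$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
We first note that for $q\in G(\xi)$ and $i\in D_q$,
\begin{equation}\label{eq:decide}
A_{\xi,i}\cap2^{<n_q}=a^q_i .
\end{equation}
If $k\in A_{\xi,i}$ and $|k|<n_q$, say $k\in a_i^{q_1}$ with $q_1\in G(\xi)$, let $r\in G(\xi)$ extend $q$ and $q_1$; then $k\in a_i^{r}\cap2^{<n_q}=a_i^q$ by (C1). The other inclusion is the definition of $A_{\xi,i}$.

(A0) Two points of $A_{\xi,i}\cap2^m$ belong to $a^r_i$ for some $r\in G(\xi)$, by (C1) and since $G(\xi)$ is a filter. As $|a^r_i\cap2^m|\le1$, they are equal.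

(A1) Let $q\in R_\xi$ and $m\in\omega$; adding a promise, assume $i\in D_q$. Choose $n\ge\max(m,n_q)$ such that the level $2^n$ has more than $|H_q|+|B_q|$ points. Each $b_h$ has one point in $2^n$, and each $A_{\eta,j}$ with $\eta<\xi$ has at most one, by (A0) for row $\eta$. So some $k\in2^n$ satisfies \eqref{eq:onepoint}, and the one-point extension forces $k\in A_{\xi,i}$ with $|k|\ge m$. By genericity, $A_{\xi,i}$ is infinite.

(A2)--(A4) Since promises can be added, there is $q\in G(\xi)$ with $i,j\in D_q$ for (A2); with $i\in D_q$ and $h\in H_q$ for (A3); with $i\in D_q$ and $(\eta,j)\in B_q$ for (A4). Let $k\in A_{\xi,i}$ with $m=|k|\ge n_q$. If $q_1\in G(\xi)$ has $k\in a^{q_1}_i$, then $n_{q_1}>m$, so a common extension $q'\in G(\xi)$ of $q$ and $q_1$ has $n_{q'}>m$. By \eqref{eq:decide} for $q'$, $A_{\xi,i'}\cap2^m=a^{q'}_{i'}\cap2^m$ for all $i'\in D_q$. Now (C2), (C3), (C4) for $q'\le q$ say respectively that $A_{\xi,j}\cap2^m=\emptyset$, that $k\notin b_h$, and that $k\notin A_{\eta,j}$. So the set in (A2) is contained in $\{0,\dots,n_q-1\}$ and those in (A3) and (A4) are contained in $2^{<n_q}$; all are finite.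
\end{proof}

\subsection*{The iteration}

For Theorem~\ref{thm:B} we need room to do something else at each stage, so we allow an additional factor $M_\xi$. For Theorem~\ref{thm:A} this factor is trivial.

\begin{theorem}\label{thm:iteration}
In $V$, let $\kappa$ be regular uncountable, and let $H\subseteq\omega_1^\kappa$ have size at most $\mathfrak c$ and satisfy
\begin{itemize}
\item[(D)] for every $\varphi:\kappa\to\omega_1$ there is $h\in H$ with $\varphi(\xi)<h(\xi)$ for all $\xi<\kappa$.
\end{itemize}
Fix an injection $h\mapsto x_h$ of $H$ into $2^\omega$, and let $\langle P_\xi,\dot R_\xi\times\dot M_\xi:\xi<\kappa\rangle$ be a finite support iteration in which $\dot R_\xi$ names the poset above and $\dot M_\xi$ is a $P_\xi$-name for a Knaster poset. Then $P_\kappa$ is ccc, and it forces that $\mathcal A=\{A_{\xi,i}:\xi<\kappa,\ i<\omega_1\}$ is a MAD family of size $\kappa$ that is not pseudocompact.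
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:knaster} and (F1) each $R_\xi\times M_\xi$ is Knaster in $V_\xi$, and $P_\kappa$ is ccc. The filter $G(\xi)$ induced on $R_\xi$ is $R_\xi$-generic over $V_\xi$, so Lemma~\ref{lem:row} applies to every row. By (A1), (A2) and (A4) the $A_{\xi,i}$ are infinite and pairwise almost disjoint (in (A2), recall that levels are finite), hence distinct. So $\mathcal A$ is an AD family of size $\kappa\cdot\omega_1=\kappa$.

\smallskip
\emph{Maximality.} The issue is whether the promises about labels could stop us from meeting a given infinite set. They do not, because branches with different labels are almost disjoint. Suppose $y\in V[G]$ is an infinite subset of $2^{<\omega}$ almost disjoint from every member of $\mathcal A$.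

\emph{Case 1: $y\cap b_h$ is infinite for some $h\in H$.} Fix such $h$ and replace $y$ by $y\cap b_h$, so that $y\subseteq b_h$. By (F2) choose $\xi<\kappa$ with $y\in V_\xi$, and let $i=h(\xi)$ be the permitted column.

\emph{Case 2: $y\cap b_h$ is finite for every $h\in H$.} Choose $\xi<\kappa$ with $y\in V_\xi$, and let $i=0$.

Work in $V_\xi$. Let $q\in R_\xi$ and $m\in\omega$; adding a promise, assume $i\in D_q$. For each $(\eta,j)\in B_q$ the set $y\cap A_{\eta,j}$ is finite. For each $h'\in H_q$ with $h'(\xi)\ne i$ the set $y\cap b_{h'}$ is finite: in Case 2 by assumption, and in Case 1 because $h(\xi)=i\neq h'(\xi)$ gives $h'\ne h$, so $y\cap b_{h'}\subseteq b_h\cap b_{h'}$ is finite. Since $y$ is infinite and levels are finite, there is $k\in y$ with $|k|\ge\max(m,n_q)$ that satisfies \eqref{eq:onepoint}. The one-point extension forces $k\in y\cap A_{\xi,i}$. As $q$ and $m$ were arbitrary, genericity makes $y\cap A_{\xi,i}$ infinite, a contradiction.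

\smallskip
\emph{Failure of pseudocompactness.} We verify the hypotheses of Proposition~\ref{prop:criterion} in $V[G]$. Hypothesis (a) is (A2). For (b), let $g:\kappa\to\omega_1$ be in $V[G]$. By (F3) there is $\varphi:\kappa\to\omega_1$ in $V$ with $g\le\varphi$ everywhere, and by (D), applied in $V$, there is $h\in H$ with $h(\xi)>\varphi(\xi)\ge g(\xi)$ for all $\xi<\kappa$. So $h(\xi)\ne g(\xi)$, and by (A3) $A_{\xi,g(\xi)}\cap b_h$ is finite for all $\xi$. Thus $x=x_h$ is as required.
\end{proof}

\begin{remark}
The injectivity of $h\mapsto x_h$ is what makes Case~1 work. If a branch carried two labels with different values at $\xi$, then (A3) would make every set of row $\xi$ almost disjoint from it.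
\end{remark}

\section{Size $\omega_1$}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}, except for its last sentence]
The last sentence is proved in Section~\ref{sec:B}. Let $V_0$ and $\lambda$ be as in the theorem, and let $V=V_0[C]$, where $C$ adds $\lambda$ Cohen reals. Cohen forcing is ccc, and since $\lambda^\omega=\lambda$ in $V_0$ we have $V\models\mathfrak c=\lambda$. We want to apply Theorem~\ref{thm:iteration} in $V$ with $\kappa=\omega_1$. The set of all functions $\omega_1\to\omega_1$ in $V$ may be too large to label branches: its size is $2^{\omega_1}=(2^{\omega})^{\omega_1}=\lambda^{\omega_1}$, which exceeds $\lambda$ when $\mathrm{cf}(\lambda)=\omega_1$. But the functions of $V_0$ are enough. Let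
\[
H=(\omega_1^{\omega_1})^{V_0}.
\]
In $V_0$ this set has size $2^{\omega_1}=\omega_2$, so in $V$ we have $|H|\le\omega_2\le\lambda=\mathfrak c$. To check (D), let $\varphi:\omega_1\to\omega_1$ be in $V$. By (F3) for Cohen forcing there is $\psi\in H$ with $\varphi\le\psi$ everywhere, and then $h(\xi)=\psi(\xi)+1$ defines $h\in H$ with $\varphi(\xi)<h(\xi)$ for all $\xi$.

Take all $M_\xi$ trivial. By Theorem~\ref{thm:iteration}, $P_{\omega_1}$ is ccc and forces that $\mathcal A$ is a MAD family of size $\omega_1$ that is not pseudocompact. By (F1), Cohen forcing followed by $P_{\omega_1}$ is ccc, so $V[G]$ is a ccc extension of $V_0$.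

It remains to compute $\mathfrak c$ in $V[G]$. The underlying set of each $R_\xi$ consists of finite objects built from $\omega_1$, $2^{<\omega}$ and $H$, so its size is at most $\lambda$ in $V_\xi$. By (F5), $P_{\omega_1}$ has a dense subset of size $\le\lambda$, and by (F4) $V[G]\models\mathfrak c\le(\lambda^\omega)^V=\lambda$; here $\lambda^\omega=\mathfrak c^\omega=\mathfrak c=\lambda$ in $V$. Conversely, $V$ already has $\lambda$ reals and cardinals are preserved. So $V[G]\models\mathfrak c=\lambda$.
\end{proof}

The proof does not use $\mathsf{CH}$ in $V_0$. That hypothesis makes $V_0$ a model in which every MAD family is pseudocompact, so that the example is produced by the forcing.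

\section{Prescribing $\mathfrak p=\mathfrak a$, and other sizes}\label{sec:B}

\subsection*{Passing to larger sizes}

\begin{lemma}\label{lem:spectrum}
If there are a non-pseudocompact MAD family $\mathcal A$ of size $\kappa$ and a MAD family $\mathcal B$ of size $\mu\ge\kappa$, then there is a non-pseudocompact MAD family of size $\mu$.
\end{lemma}

\begin{proof}
Take both families on $\omega$ and put them side by side:
\[
\mathcal C=\big\{\{2n:n\in a\}:a\in\mathcal A\big\}\cup\big\{\{2n+1:n\in b\}:b\in\mathcal B\big\}.
\]
This is an AD family of size $\mu$. It is maximal, because every infinite subset of $\omega$ contains infinitely many even or infinitely many odd numbers, and then it has infinite intersection with a member of the first or the second kind, by maximality of $\mathcal A$ or $\mathcal B$.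

Let $X_0$ consist of the even numbers and the members of $\mathcal C$ of the first kind, and let $X_1$ be the rest of $\Psi(\mathcal C)$. Both sets are open, hence clopen, and $X_0$ is homeomorphic to $\Psi(\mathcal A)$. The set $\langle X_0\rangle$ of nonempty closed subsets of $X_0$ is open in $\exp(\Psi(\mathcal C))$, and so is its complement $\langle\Psi(\mathcal C),X_1\rangle$. For open $U_1,\dots,U_n\subseteq\Psi(\mathcal C)$,
\[
\langle U_1,\dots,U_n\rangle\cap\langle X_0\rangle
=\Big\{F\in\exp(X_0):F\subseteq\bigcup_i(U_i\cap X_0),\ F\cap U_i\cap X_0\neq\emptyset\text{ for each }i\Big\},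
\]
and every open subset of $X_0$ is open in $\Psi(\mathcal C)$. So the subspace topology of $\langle X_0\rangle$ is the Vietoris topology of $\exp(X_0)$, and $\langle X_0\rangle$ is a clopen copy of $\exp(\Psi(\mathcal A))$ in $\exp(\Psi(\mathcal C))$.

Choose a sequence of nonempty open subsets of $\langle X_0\rangle$ without an accumulation point in $\langle X_0\rangle$. Its terms are open in $\exp(\Psi(\mathcal C))$, and no point outside $\langle X_0\rangle$ is an accumulation point, since the complement of $\langle X_0\rangle$ is open and misses all of them. Hence $\exp(\Psi(\mathcal C))$ is not pseudocompact.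
\end{proof}

\begin{proof}[Proof of the last sentence of Theorem~\ref{thm:A}]
No countable AD family $\{a_n:n\in\omega\}$ (enumerated injectively) is maximal: choose $k_0<k_1<\cdots$ with $k_n\in a_n\setminus\bigcup_{m<n}a_m$, which is possible because this set is infinite; then $\{k_n:n\in\omega\}$ meets $a_m$ in a subset of $\{k_0,\dots,k_m\}$. So every MAD family has size $\mu\ge\omega_1$. In the model of Theorem~\ref{thm:A} there is a non-pseudocompact MAD family of size $\omega_1$, and Lemma~\ref{lem:spectrum} applies with $\kappa=\omega_1$.
\end{proof}

For example, in that model there is a non-pseudocompact MAD family of size $\mathfrak c$, since the AD family of all branches $b_x$, $x\in2^\omega$, extends to a MAD family.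

\subsection*{Proof of Theorem~\ref{thm:B}}

\begin{lemma}\label{lem:pa}
$\mathfrak p\le\mathfrak a$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be an AD family on $\omega$ with $|\mathcal A|<\mathfrak p$. If $a_1,\dots,a_n\in\mathcal A$, then $\omega\setminus(a_1\cup\dots\cup a_n)$ is infinite, since it contains all but finitely many elements of any further member of the infinite family $\mathcal A$. So $\{\omega\setminus a:a\in\mathcal A\}$ has the strong finite intersection property, and it has size less than $\mathfrak p$. An infinite pseudointersection is almost disjoint from every $a\in\mathcal A$, so $\mathcal A$ is not maximal.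
\end{proof}

By Theorem~\ref{thm:iteration}, the array makes $\mathfrak a\le\kappa$. To get $\mathfrak p\ge\kappa$, we let $M_\xi$ add pseudointersections to all families of size less than $\kappa$ that have appeared by stage $\xi$.

For a family $\mathcal F$ of infinite subsets of $\omega$ with the strong finite intersection property, the \emph{Mathias--Prikry poset} $M(\mathcal F)$ consists of the pairs $(s,\mathcal F')$ in which $s\subseteq\omega$ is finite and $\mathcal F'\subseteq\mathcal F$ is finite. We put $(s'',\mathcal F'')\le(s,\mathcal F')$ if $s''$ end-extends $s$ (that is, $s\subseteq s''$ and every element of $s''\setminus s$ is above all elements of $s$), $\mathcal F''\supseteq\mathcal F'$ and $s''\setminus s\subseteq\bigcap\mathcal F'$ (where $\bigcap\emptyset=\omega$). Two conditions $(s,\mathcal F')$ and $(s,\mathcal F'')$ have the common extension $(s,\mathcal F'\cup\mathcal F'')$. If $K$ is $M(\mathcal F)$-generic, let $z=\bigcup\{s:(s,\mathcal F')\in K\}$. Then $z$ is an infinite pseudointersection of $\mathcal F$. It is infinite because, for each $(s,\mathcal F')$ and $m$, the infinite set $\bigcap\mathcal F'$ has an element $k>m$ above all elements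 of $s$, and $(s\cup\{k\},\mathcal F')\le(s,\mathcal F')$. It is almost contained in each $b\in\mathcal F$ because $b$ can be added to any $\mathcal F'$, and $(s,\mathcal F')\in K$ with $b\in\mathcal F'$ gives $z\setminus s\subseteq b$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $2^\kappa=2^\omega=\lambda$ in $V$, with $\kappa$ regular uncountable. Now all functions can be used as labels: let $H=\omega_1^{\kappa}$, so that $|H|=2^\kappa=\lambda=\mathfrak c$. Condition (D) holds with $h(\xi)=\varphi(\xi)+1$. Let $M_\xi$ be, in $V_\xi$, the finite support product of the posets $M(\mathcal F)$ over all families $\mathcal F\in V_\xi$ of fewer than $\kappa$ infinite subsets of $\omega$ with the strong finite intersection property.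

\smallskip
\emph{$M_\xi$ is Knaster.} Given uncountably many conditions, pass to uncountably many whose supports form a $\Delta$-system with root $r$ and which have, at each $\mathcal F\in r$, the same first coordinate $s_{\mathcal F}$; this is possible because $r$ is finite and there are countably many finite subsets of $\omega$. Any two of these are compatible: take their union outside $r$, and at $\mathcal F\in r$ take the union of the two second coordinates.

\smallskip
So Theorem~\ref{thm:iteration} applies: $P_\kappa$ is ccc, and in $V[G]$ the family $\mathcal A$ is MAD, has size $\kappa$ and is not pseudocompact. In particular $\mathfrak a\le\kappa$.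

\smallskip
\emph{$\mathfrak c=\lambda$.} We show by induction on $\xi\le\kappa$ that $P_\xi$ has a dense subset of size $\le\lambda$. Suppose this holds for all $\zeta<\xi$, and let $\zeta<\xi$. In $V$ we have $\lambda^\kappa=(2^\kappa)^\kappa=\lambda$, so by (F4) $P_\zeta$ forces $2^\kappa\le\lambda$. A family of fewer than $\kappa$ subsets of $\omega$ can be coded by a subset of $\kappa\times\omega$, so in $V_\zeta$ there are at most $\lambda$ families $\mathcal F$ as above. Each $M(\mathcal F)$ has size at most $|\mathcal F|+\omega<\kappa$, and supports are finite, so $|M_\zeta|\le\lambda$. Also $|R_\zeta|\le\lambda$, since its elements are finite objects built from $\kappa$, $2^{<\omega}$ and $H$. Thus $|R_\zeta\times M_\zeta|\le\lambda$ in $V_\zeta$ for all $\zeta<\xi$, and (F5) gives the dense subset of $P_\xi$. For $\xi=\kappa$, (F4) gives $\mathfrak c\le(\lambda^\omega)^V=\lambda$ in $V[G]$. Since $V$ has $\lambda$ reals and cardinals are preserved, $\mathfrak c=\lambda$.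

\smallskip
\emph{$\mathfrak p=\mathfrak a=\kappa$.} In $V[G]$, let $\mathcal F=\{f_\alpha:\alpha<\nu\}$ with $\nu<\kappa$ be a family of infinite subsets of $\omega$ with the strong finite intersection property. By (F2) the set $\{(\alpha,n):\alpha<\nu,\ n\in f_\alpha\}$ lies in $V_\xi$ for some $\xi<\kappa$. So $\mathcal F\in V_\xi$, it has size less than $\kappa$ there, and it has the strong finite intersection property there. The $M(\mathcal F)$-factor of $M_\xi$ adds an infinite pseudointersection of $\mathcal F$. Hence $\mathfrak p\ge\kappa$. With Lemma~\ref{lem:pa} we get $\kappa\le\mathfrak p\le\mathfrak a\le|\mathcal A|=\kappa$. Finally $\kappa<\lambda=\mathfrak c$, because $\lambda=2^\kappa$ in $V$ and cardinals are preserved.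

\smallskip
\emph{All sizes.} Every MAD family in $V[G]$ has size $\mu\ge\mathfrak a=\kappa$. Since $\mathcal A$ is a non-pseudocompact MAD family of size $\kappa$, Lemma~\ref{lem:spectrum} gives a non-pseudocompact MAD family of size $\mu$ whenever there is a MAD family of size $\mu$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Weakenings Of Compactness And Normality On Isbell-Mr\'owka Spaces, Hyperspaces Of Vietoris And Abelian Groups},
\url{https://www.teses.usp.br/teses/disponiveis/45/45131/tde-14062022-164023/publico/tese.pdf}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.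

\end{thebibliography}

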